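# Restricting Gorenstein projective modules to subgroups

## 1. Subgroups of finite index

Throughout, $R$ is a commutative ring, modules are left modules, and complexes are graded homologically, so $d:B_n\to B_{n-1}$ and $Z_n(B)=\ker(B_n\to B_{n-1})$. For a complex $B$ of $S$-modules and an $S$-module $P$, the complex $\mathrm{Hom}_S(B,P)$ has differential $\varphi\mapsto\varphi\circ d$, and $H^k(\mathrm{Hom}_S(B,P))$ means the cohomology at the term $\mathrm{Hom}_S(B_k,P)$. Changing signs of differentials does not affect it.

**Definition.** Let $S$ be a ring. A *complete resolution* of projective $S$-modules is an acyclic complex $F=(F_i,d_i)_{i\in\mathbb Z}$ of projective $S$-modules such that $\mathrm{Hom}_S(F,P)$ is acyclic for every projective $S$-module $P$. An $S$-module $M$ is *Gorenstein projective* if $M\cong\ker d_i$ for some $i$ in some complete resolution.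

A projective module $P$ is Gorenstein projective: use $\cdots\to0\to P\xrightarrow{1}P\to0\to\cdots$. For an example that is not projective, let $C_2=\{1,g\}$ and take the complex over $\mathbb ZC_2$
$$\cdots\xrightarrow{\,1+g\,}\mathbb ZC_2\xrightarrow{\,1-g\,}\mathbb ZC_2\xrightarrow{\,1+g\,}\mathbb ZC_2\xrightarrow{\,1-g\,}\cdots .$$
An element $a+bg$ is killed by $1-g$ exactly when $a=b$, that is, when it lies in $\mathbb Z(1+g)=(1+g)\mathbb ZC_2$. It is killed by $1+g$ exactly when $a+b=0$, that is, when it lies in $\mathbb Z(1-g)=(1-g)\mathbb ZC_2$. So the complex is acyclic. Applying $\mathrm{Hom}(-,P)$ gives copies of $P$ with the maps $1\pm g$ alternating. For $P$ free this is a direct sum of copies of the same acyclic complex, and a projective $P$ is a summand of a free one. So the complex is a complete resolution, and its kernel $\mathbb Z(1+g)$, which is the trivial module $\mathbb Z$, is Gorenstein projective.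

Now let $H\le G$ be groups and regard $RG$-modules as $RH$-modules by restriction. If $M$ is Gorenstein projective over $RG$, is it Gorenstein projective over $RH$? When $H$ has finite index, the answer is yes, and the proof is short.

**Proposition 1.** Let $R$ be any commutative ring and $H\le G$ a subgroup of finite index. If $M$ is a Gorenstein projective $RG$-module, then $M$ is Gorenstein projective over $RH$.

We recall how induction and coinduction compare. For an $RH$-module $P'$ let $\mathrm{Coind}_H^GP'=\mathrm{Hom}_{RH}(RG,P')$ with $(k\varphi)(x)=\varphi(xk)$. It is right adjoint to restriction: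
$$\mathrm{Hom}_{RH}(F,P')\cong\mathrm{Hom}_{RG}(F,\mathrm{Coind}_H^GP')\quad\text{naturally in } F. \tag{1}$$
There is a map $RG\otimes_{RH}P'\to\mathrm{Coind}_H^GP'$ sending $g\otimes p$ to the function $\varphi_{g,p}$ with $\varphi_{g,p}(x)=(xg)p$ if $xg\in H$, and $\varphi_{g,p}(x)=0$ for other $x\in G$. It is well defined: $\varphi_{gh,p}=\varphi_{g,hp}$ for $h\in H$. It is $G$-linear: $(k\varphi_{g,p})(x)=\varphi_{g,p}(xk)=\varphi_{kg,p}(x)$. The function $\varphi_{g,p}$ is supported on the coset $Hg^{-1}$ with value $p$ at $g^{-1}$, and every element of the coinduced module supported on $Hg^{-1}$ has this form. So the map is injective with image the functions supported on finitely many cosets $Hx$. It is an isomorphism if $|G:H|<\infty$.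

*Proof of Proposition 1.* Let $F$ be a complete resolution over $RG$ with $M\cong Z_i(F)$. Since $RG$ is free over $RH$, the restriction of $F$ is an acyclic complex of projective $RH$-modules. For $P'$ projective over $RH$,
$$\mathrm{Hom}_{RH}(F,P')\cong\mathrm{Hom}_{RG}(F,\mathrm{Coind}_H^GP')\cong\mathrm{Hom}_{RG}(F,RG\otimes_{RH}P'),$$
and the last complex is acyclic because $RG\otimes_{RH}P'$ is projective over $RG$. So $F$ is a complete resolution over $RH$. $\square$

What changes in general? The isomorphism (1) holds for every subgroup. Only the last step fails: for infinite index, $\mathrm{Coind}_H^GP'$ is a product over cosets where the induced module is a sum, and it need not be projective. For instance, let $H=1$, $R=\mathbb Z$ and $G$ infinite. Then $\mathrm{Coind}_1^G\mathbb Z$ is, as an abelian group, an infinite product of copies of $\mathbb Z$. By a classical theorem this is not free abelian, so the module is not projective over $\mathbb ZG$. A complete resolution over $RG$ gives us no control over maps into such a module.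

The paper "Benson's Cofibrants, Gorenstein Projectives And A Related Conjecture" contains the following statement.

**Conjecture.** For any group $G$ and any commutative ring $R$ of finite global dimension, if $M$ is Gorenstein projective as an $RG$-module then it is also Gorenstein projective as an $RH$-module for any subgroup $H$ of $G$.

We shall disprove it, over every nonzero $R$, and describe exactly which $H$ cause trouble.

## 2. Detection by Ext, and the statements of Theorems A and B

To show that a module is *not* Gorenstein projective we need an obstruction.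

**Lemma 2.** Let $B$ be an acyclic complex of projective $S$-modules and $P$ an $S$-module. For $i\ge1$,
$$\mathrm{Ext}^i_S(Z_n(B),P)\cong H^{n+1+i}(\mathrm{Hom}_S(B,P)).$$
In particular, if $M$ is Gorenstein projective over $S$, then $\mathrm{Ext}^i_S(M,P)=0$ for all $i\ge1$ and all projective $P$.

*Proof.* By acyclicity, $\cdots\to B_{n+3}\to B_{n+2}\to B_{n+1}\to Z_n(B)\to0$ is a projective resolution, with $B_{n+1+i}$ in position $i$. For $i\ge1$ the cohomology at position $i$ involves only positions $i-1,i,i+1\ge0$, so it agrees with that of the full complex $\mathrm{Hom}_S(B,P)$. If $M\cong Z_n(B)$ with $B$ a complete resolution, this cohomology vanishes for $P$ projective. $\square$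

**Lemma 3.** Suppose every projective $S$-module has finite injective dimension. Then every acyclic complex $A$ of projective $S$-modules is a complete resolution.

*Proof.* Let $P$ be projective of injective dimension $d<\infty$. By Lemma 2 with $n=k-d-2$ and $i=d+1$, $H^k(\mathrm{Hom}_S(A,P))\cong\mathrm{Ext}_S^{d+1}(Z_{k-d-2}(A),P)=0$ for every $k$. $\square$

If $RH$ satisfies the conclusion of Lemma 3, then restriction from any $G\ge H$ to $H$ preserves Gorenstein projectivity, since a complete resolution over $RG$ restricts to an acyclic complex of projective $RH$-modules. This settles, for example, $H=1$ with $R$ of finite global dimension, and $H$ infinite cyclic with $R$ a field, because then $RH=R[u,u^{-1}]$ is a principal ideal domain. It also settles $H$ finite with $R=\mathbb Z$: a free $\mathbb ZH$-module is coinduced from a free abelian group, and coinduction is exact and preserves injectives, so the injective dimension is at most $1$.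

So a counterexample needs a group $H$ with an acyclic complex of projective $RH$-modules that is not a complete resolution. It also needs a way of extending that complex to a larger group over which it becomes one. Both will come from Thompson's group
$$\Gamma=\langle x_0,x_1,x_2,\dots\mid x_i^{-1}x_nx_i=x_{n+1}\ (i<n)\rangle .$$

The *Gorenstein projective dimension* of a module $N$ is the least $\ell$ for which there is an exact sequence $0\to G_\ell\to\cdots\to G_0\to N\to0$ with all $G_j$ Gorenstein projective, and it is infinite if there is none.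

**Theorem A.** Let $R\ne0$ be a commutative ring, $G=\Gamma\times\Gamma$ and $H=\Gamma\times1\le G$. For each $m\ge1$ there is a Gorenstein projective $RG$-module $M_m$ with
$$\mathrm{Ext}^m_{RH}(M_m,RH)\cong R\ne0\quad\text{and}\quad\mathrm{pd}_{RH}M_m=m.$$
In particular $M_m$ is not Gorenstein projective over $RH$; its Gorenstein projective dimension over $RH$ is exactly $m$. The Gorenstein projective $RG$-module $\bigoplus_mM_m$ has infinite Gorenstein projective dimension over $RH$.

Taking $R=\mathbb Z$ or a field, which has finite global dimension, we see that the conjecture is false.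

**Theorem B.** For a commutative ring $R$ and a group $H$ the following are equivalent:

* (a) every acyclic complex of projective $RH$-modules is a complete resolution;
* (b) for every group $G\ge H$, Gorenstein projective $RG$-modules restrict to Gorenstein projective $RH$-modules;
* (c) the same as (b) for the single group $G=H\times\Gamma$.

The class $\mathcal T_R$ of groups $H$ satisfying these conditions has the following properties.

* It is closed under subgroups and under overgroups of finite index.
* It contains $H$ whenever all projective $RH$-modules have finite injective dimension.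
* If $R\ne0$, it contains no group having a subgroup isomorphic to $\Gamma$.

## 3. Spreading a complex from $H$ to $H\times K$

Suppose we have an acyclic complex $A$ of projective $RH$-modules and a projective $RH$-module $P'$ such that $\mathrm{Hom}_{RH}(A,P')$ is not acyclic. We look for a group $G\ge H$ and a complete resolution over $RG$ whose restriction to $H$ is still as bad as $A$.

The first thing to try is induction, $RG\otimes_{RH}A$. It fails at once. Testing against $P=RG\otimes_{RH}P'$ gives $\mathrm{Hom}_{RG}(RG\otimes_{RH}A,P)\cong\mathrm{Hom}_{RH}(A,P)$. Since $RG=RH\oplus R[G\setminus H]$ as $(RH,RH)$-bimodules, $P'$ is an $RH$-summand of $P$. So $\mathrm{Hom}_{RH}(A,P')$ is a summand of the test complex: induction carries the defect along.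

The second thing to try is $G=H\times K$ with $K$ acting trivially on $A$. The terms are then usually not projective over $RG$, but we can repair this. Let $Q\to R$ be a resolution of the trivial module by free $RK$-modules and replace $A=A\otimes_RR$ by $X=A\otimes_RQ$. The terms of $X$ are $RG$-projective, and over $RH$ nothing has changed up to homotopy (Proposition 8 will prove this in the case we need). Is $X$ a complete resolution over $RG$? By adjunction, for an $RG$-module $P$,
$$\mathrm{Hom}_{RG}(A\otimes_RQ,P)\cong\mathrm{Hom}_{RH}(A,C),\qquad C=\mathrm{Hom}_{RK}(Q,P). \tag{2}$$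
So everything depends on the complex $C$.

Try $K$ infinite cyclic with generator $u$, and $P=RG$. Here $Q$ is $0\to RK\xrightarrow{u-1}RK\to0$, so $C$ is $RG\xrightarrow{u-1}RG$ in positions $0$ and $1$. Since $RK=(u-1)RK\oplus R$ as $R$-modules and $u-1$ is injective on $RK$, the sequence
$$0\to RG\xrightarrow{u-1}RG\to RH\to0$$
of left $RH$-modules is split exact. So $C$ is homotopy equivalent over $RH$ to $RH$ placed in position $1$, and (2) gives
$$H^n(\mathrm{Hom}_{RG}(X,RG))\cong H^{n-1}(\mathrm{Hom}_{RH}(A,RH)).$$
If $A$ is bad with respect to $RH$, then $X$ is bad with respect to $RG$. The reason is visible: $C$ survives because $H^1(K,RK)=R\neq0$.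

This tells us what to ask of $K$. We want $C$ to be *contractible over $RH$*, for then $\mathrm{Hom}_{RH}(A,C)$ is acyclic no matter how bad $A$ is. For $P$ free, $P=RK\otimes_RRH\otimes_RV$ with $V$ a free $R$-module. If each $Q_i$ is finitely generated, then $\mathrm{Hom}_{RK}(Q_i,P)\cong\mathrm{Hom}_{RK}(Q_i,RK)\otimes_R(RH\otimes_RV)$, so it is enough that $\mathrm{Hom}_{RK}(Q,RK)$ be contractible over $R$. In other words we want $K$ of type $FP_\infty$ with $H^n(K,\mathbb ZK)=0$ for *all* $n$. Such a group also supplies the bad complex $A$. The complex $D=\mathrm{Hom}_{RK}(Q,RK)$ is then acyclic with free terms, but dualizing it once more returns $Q$, whose homology is $R$ and not $0$.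

## 4. Thompson's group: normal forms and $H^*(\Gamma,\mathbb Z\Gamma)=0$

**Definition.** A group $K$ is *of type $FP_\infty$* if the trivial module $\mathbb Z$ has a resolution by finitely generated free $\mathbb ZK$-modules. (Requiring only projective modules gives the same notion.)

The infinite cyclic group is an example, by the resolution $0\to\mathbb ZK\xrightarrow{u-1}\mathbb ZK\to\mathbb Z\to 0$ above. So is $C_2$, by the right half of the complex of Section 1. We take one theorem from the literature.

**Fact 4** (K. S. Brown, R. Geoghegan, *An infinite-dimensional torsion-free $FP_\infty$ group*, Invent. Math. 77 (1984) 367–381). $\Gamma$ is of type $FP_\infty$.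

The same paper contains the vanishing of $H^*(\Gamma,\mathbb Z\Gamma)$. We derive it from Fact 4, starting with elementary facts about $\Gamma$. Let $\sigma:\Gamma\to\Gamma$ be the shift $x_n\mapsto x_{n+1}$; it is an endomorphism because it carries relations to relations. Put $t=x_0$ and $B=\sigma(\Gamma)=\langle x_1,x_2,\dots\rangle$.

**Lemma 5.**

1. Every $g\in\Gamma$ can be written $g=pq^{-1}$ with $p=x_0^{a_0}x_1^{a_1}\cdots x_k^{a_k}$ and $q=x_0^{b_0}x_1^{b_1}\cdots x_k^{b_k}$, all exponents $\ge0$. Such a positive word $p$ is determined, up to trailing zero exponents, by the element it represents.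
2. $\Gamma$ is infinite, $\sigma$ is injective, and hence $B\cong\Gamma$.
3. $t^{-1}Bt\subseteq B$, and every $g\in\Gamma$ has the form $t^abt^{-c}$ with $a,c\ge0$ and $b\in B$.

*Proof.*

**Step 1: existence of the form.** For $i<n$ the relations say $x_i^{-1}x_n=x_{n+1}x_i^{-1}$ and, inverting, $x_n^{-1}x_i=x_ix_{n+1}^{-1}$. So a negative letter directly to the left of a positive one can be moved past it, or cancels with it. Each move lowers the number of pairs consisting of a negative letter standing before a positive letter, so the process stops at $g=pq^{-1}$ with $p,q$ positive words. To sort a positive word, replace $x_nx_i$ with $i<n$ by $x_ix_{n+1}$. Each replacement lowers the word in the lexicographic order on index sequences of its fixed length, which is a well-order. So this stops at a word with nondecreasing indices.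

**Step 2: an action that reads off the exponents.** Let $f_n:[0,\infty)\to[0,\infty)$ be the homeomorphism with $f_n(s)=s$ for $s\le n$, $f_n(s)=2s-n$ for $n\le s\le n+1$, and $f_n(s)=s+1$ for $s\ge n+1$. We claim that $s\cdot x_n=f_n(s)$ defines a right action of $\Gamma$. The relation $x_nx_i=x_ix_{n+1}$ requires $f_i(f_n(s))=f_{n+1}(f_i(s))$ for $i<n$. If $s\ge n$, then $s$ and $f_n(s)$ are both at least $n\ge i+1$, where $f_i$ is translation by $1$, and both sides equal $f_n(s)+1$. If $s\le n$, the left side is $f_i(s)$, and $f_i(s)\le f_i(n)=n+1$ is fixed by $f_{n+1}$.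

Now suppose $p=x_0^{a_0}x_1^{a_1}\cdots x_k^{a_k}$. The letters $x_1,x_2,\dots$ act trivially on $[0,1]$, and $x_0$ fixes $0$ with right derivative $2$. So $p$ acts with right derivative $2^{a_0}$ at $0$, and the element $p$ determines $a_0$. Cancel $x_0^{a_0}$ in the group. The right derivative of $x_1^{a_1}\cdots x_k^{a_k}$ at $1$ is $2^{a_1}$, so $a_1$ is determined, and so on. This proves (1).

**Step 3: consequences.** The powers of $x_0$ are distinct, so $\Gamma$ is infinite. Suppose $\sigma(g)=1$ and $g=pq^{-1}$ as in (1). Then $\sigma(p)=x_1^{a_0}x_2^{a_1}\cdots$ and $\sigma(q)=x_1^{b_0}x_2^{b_1}\cdots$ are sorted positive words representing the same element. By uniqueness all $a_j=b_j$, so $p=q$ and $g=1$. This proves (2). For (3), $t^{-1}x_nt=x_{n+1}$ for $n\ge1$ gives $t^{-1}Bt\subseteq B$, and in $g=pq^{-1}$ we have $p=t^{a_0}p'$, $q=t^{b_0}q'$ with $p',q'\in B$, so $g=t^{a_0}(p'q'^{-1})t^{-b_0}$. $\square$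

**Proposition 6.** $H^n(\Gamma,\mathbb Z\Gamma)=0$ for all $n\ge0$.

*Proof.* The plan is to resolve $\mathbb Z$ by two copies of a permutation module induced from $B\cong\Gamma$, and to use a grading to see that no class survives.

**Step 1: a short exact sequence.** Let $N=\mathbb Z[\Gamma/B]$ and $\tau:N\to N$, $\tau(gB)=gtB$. This is well defined since $bt=t(t^{-1}bt)\in tB$ for $b\in B$. We claim that
$$0\to N\xrightarrow{1-\tau}N\to\mathbb Z\to0 \tag{3}$$
is exact, the second map being the augmentation. Let $\chi:\Gamma\to\mathbb Z$ be the homomorphism with $\chi(x_0)=1$ and $\chi(x_n)=0$ for $n\ge1$; it respects the relations, as every relation conjugates some $x_n$ with $n\ge1$ into $x_{n+1}$. As $\chi(B)=0$, it grades $N$, and $\tau$ raises degree by $1$. So $1-\tau$ is injective: the lowest-degree component of a nonzero $y$ is also the lowest-degree component of $(1-\tau)y$. The cokernel of $1-\tau$ is the free abelian group on the classes of the equivalence relation generated by $gB\sim gtB$. Given $g=t^abt^{-c}$ as in Lemma 5(3), $gB\sim gt^cB=t^abB=t^aB\sim B$. So there is one class,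 and the cokernel is $\mathbb Z$ via the augmentation.

**Step 2: a grading on $\mathrm{Ext}^n(N,\mathbb Z\Gamma)$ and the effect of $\tau$.** Since $B\cong\Gamma$, Fact 4 gives a resolution $P\to\mathbb Z$ by finitely generated free $\mathbb ZB$-modules. As $\mathbb Z\Gamma$ is free as a right $\mathbb ZB$-module, $\mathbb Z\Gamma\otimes_{\mathbb ZB}P$ is a free resolution of $\mathbb Z\Gamma\otimes_{\mathbb ZB}\mathbb Z=N$, so
$$\mathrm{Ext}^n_{\mathbb Z\Gamma}(N,\mathbb Z\Gamma)\cong H^n(\mathrm{Hom}_{\mathbb ZB}(P,\mathbb Z\Gamma))=H^n(B,\mathbb Z\Gamma).$$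
Let $(\mathbb Z\Gamma)_k$ be the span of the $g$ with $\chi(g)=k$. Because $\chi(B)=0$, $\mathbb Z\Gamma=\bigoplus_k(\mathbb Z\Gamma)_k$ as left $\mathbb ZB$-modules. Because the $P_i$ are finitely generated, $\mathrm{Hom}_{\mathbb ZB}(P,\mathbb Z\Gamma)=\bigoplus_k\mathrm{Hom}_{\mathbb ZB}(P,(\mathbb Z\Gamma)_k)$. So $\mathrm{Ext}^n_{\mathbb Z\Gamma}(N,\mathbb Z\Gamma)$ is the direct sum of its pieces $H^n(B,(\mathbb Z\Gamma)_k)$.

To compute $\tau^*$, put $c(b)=t^{-1}bt$ for $b\in B$. By the comparison theorem there is a chain map $\theta:P\to P$ of abelian groups, lifting the identity of $\mathbb Z$, with $\theta(bx)=c(b)\theta(x)$: it is a $\mathbb ZB$-map from $P$ to $P$ with action twisted by $c$. Then $T(g\otimes x)=gt\otimes\theta(x)$ is well defined, because $gbt\otimes\theta(x)=gt\,c(b)\otimes\theta(x)=gt\otimes\theta(bx)$, and $T$ lifts $\tau$. A map $\varphi\in\mathrm{Hom}_{\mathbb ZB}(P_n,\mathbb Z\Gamma)$ corresponds to $g\otimes x\mapsto g\varphi(x)$. Composing with $T$ gives $(T^*\varphi)(x)=t\varphi(\theta(x))$. So $\tau^*$ carries the piece of degree $k$ to the piece of degree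 $k+1$. As in Step 1, $1-\tau^*$ is injective on $\mathrm{Ext}^n_{\mathbb Z\Gamma}(N,\mathbb Z\Gamma)$, for every $n$.

**Step 3: induction on $n$.** First, $H^0(\Gamma,\mathbb Z\Gamma)$ consists of the $\Gamma$-invariant elements of $\mathbb Z\Gamma$. These have constant coefficients and finite support, so they vanish, since $\Gamma$ is infinite. Let $n\ge1$. The long exact sequence of (3) contains
$$\mathrm{Ext}^{n-1}_{\mathbb Z\Gamma}(N,\mathbb Z\Gamma)\to H^n(\Gamma,\mathbb Z\Gamma)\to\mathrm{Ext}^n_{\mathbb Z\Gamma}(N,\mathbb Z\Gamma)\xrightarrow{1-\tau^*}\mathrm{Ext}^n_{\mathbb Z\Gamma}(N,\mathbb Z\Gamma).$$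
The last map is injective, so $H^n(\Gamma,\mathbb Z\Gamma)$ is a quotient of $\mathrm{Ext}^{n-1}_{\mathbb Z\Gamma}(N,\mathbb Z\Gamma)\cong H^{n-1}(B,\mathbb Z\Gamma)$. As a left $\mathbb ZB$-module, $\mathbb Z\Gamma$ is a direct sum of copies of $\mathbb ZB$. Since the $P_i$ are finitely generated, $H^{n-1}(B,\mathbb Z\Gamma)$ is a direct sum of copies of $H^{n-1}(B,\mathbb ZB)\cong H^{n-1}(\Gamma,\mathbb Z\Gamma)$. This is $0$ by induction. $\square$

## 5. The dual of a resolution of the trivial $\Gamma$-module

Fix a resolution $\varepsilon:Q\to\mathbb Z$ by finitely generated free $\mathbb Z\Gamma$-modules $Q_i$, $i\ge0$, and let $Q_R=R\otimes_{\mathbb Z}Q$, a complex of finitely generated free $R\Gamma$-modules.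

For an $R\Gamma$-module $N$ let $N^*=\mathrm{Hom}_{R\Gamma}(N,R\Gamma)$, made into a left module by $(\gamma f)(q)=f(q)\gamma^{-1}$. Let $\overline{\phantom{x}}$ be the $R$-linear involution of $R\Gamma$ with $\overline\gamma=\gamma^{-1}$; it reverses products. Consider
$$N\to N^{**},\qquad q\mapsto\bigl(f\mapsto\overline{f(q)}\bigr). \tag{4}$$
The map $f\mapsto\overline{f(q)}$ is $R\Gamma$-linear since $\overline{(\gamma f)(q)}=\overline{f(q)\gamma^{-1}}=\gamma\,\overline{f(q)}$. The map (4) is $R\Gamma$-linear since $\overline{f(\gamma q)}=\overline{\gamma f(q)}=\overline{f(q)}\gamma^{-1}$. It is clearly natural. For $N=R\Gamma$, a functional $f$ is determined by $f(1)$, and $f\mapsto\overline{f(1)}$ is an isomorphism $N^*\cong R\Gamma$ of left modules: $\overline{(\gamma f)(1)}=\gamma\overline{f(1)}$. The identity map is a generator of $N^*$, and (4) sends $q$ to the functional with value $\overline q$ on this generator, so (4) is bijective. By additivity, for $N$ finitely generated free, $N^*$ is finitely generated free and (4) is an isomorphism.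

**Lemma 7.** Let $D=D_R=\mathrm{Hom}_{R\Gamma}(Q_R,R\Gamma)$, with $D_{-j}=(Q_{R,j})^*$ for $j\ge0$ and $D_n=0$ for $n>0$. Then:

1. $\varepsilon:Q_R\to R$ is a homotopy equivalence of complexes of $R$-modules;
2. $D$ is contractible as a complex of $R$-modules; in particular it is an acyclic complex of finitely generated free $R\Gamma$-modules;
3. $H^k(\mathrm{Hom}_{R\Gamma}(D,R\Gamma))\cong R$ for $k=0$, and it is $0$ for $k\ne0$.

*Proof.* We use twice that an acyclic complex $E$ of free abelian groups is contractible: each $Z_{n-1}(E)$ is a subgroup of a free abelian group, hence free, so every sequence $0\to Z_n(E)\to E_n\to Z_{n-1}(E)\to0$ splits.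

**Part 1.** The mapping cone of $\varepsilon:Q\to\mathbb Z$ is acyclic with free abelian terms, so it is contractible. Hence $\varepsilon$ is a homotopy equivalence over $\mathbb Z$, and we apply $R\otimes_{\mathbb Z}-$.

**Part 2.** The homology of $D_{\mathbb Z}=\mathrm{Hom}_{\mathbb Z\Gamma}(Q,\mathbb Z\Gamma)$ in degree $-n$ is $H^n(\Gamma,\mathbb Z\Gamma)=0$, by Proposition 6. Its terms are free over $\mathbb Z\Gamma$, hence free abelian. So $D_{\mathbb Z}$ is contractible over $\mathbb Z$. Since the $Q_i$ are finitely generated free,
$$\mathrm{Hom}_{R\Gamma}(R\otimes_{\mathbb Z}Q_i,R\Gamma)\cong\mathrm{Hom}_{\mathbb Z\Gamma}(Q_i,R\Gamma)\cong R\otimes_{\mathbb Z}\mathrm{Hom}_{\mathbb Z\Gamma}(Q_i,\mathbb Z\Gamma),$$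
so $D_R\cong R\otimes_{\mathbb Z}D_{\mathbb Z}$ is contractible over $R$.

**Part 3.** By (4), $\mathrm{Hom}_{R\Gamma}(D,R\Gamma)\cong Q_R$ up to signs, with $\mathrm{Hom}_{R\Gamma}(D_{-j},R\Gamma)\cong Q_{R,j}$. By Part 1 the homology of $Q_R$ is $R$, concentrated at $j=0$, which is the position $k=0$. $\square$

So for $R\ne0$ the complex $0\to D_0\to D_{-1}\to D_{-2}\to\cdots$ is acyclic with finitely generated free terms, and it is not a complete resolution over $R\Gamma$.

## 6. Tensoring with $Q_R$ produces complete resolutions

**Proposition 8.** Let $H$ be any group, $A$ an acyclic complex of projective $RH$-modules, $G=H\times\Gamma$, and $X=A\otimes_RQ_R$ (total complex with direct sums). Then: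

1. $X$ restricted to $RH$ is homotopy equivalent to $A$, via $A\otimes\varepsilon$;
2. $X$ is a complete resolution of projective $RG$-modules.

*Proof.* Explicitly $X_n=\bigoplus_{i\ge0}A_{n-i}\otimes_RQ_{R,i}$, and $d(a\otimes q)=da\otimes q+(-1)^{|a|}a\otimes dq$.

**Part 1: $X$ is still $A$ over $RH$.** The functor $A\otimes_R-$ turns $R$-linear chain maps and $R$-linear homotopies into $RH$-linear ones (a homotopy $s$ gives $a\otimes q\mapsto(-1)^{|a|}a\otimes s(q)$). So it carries the homotopy equivalence $\varepsilon$ of Lemma 7(1) to an $RH$-homotopy equivalence $X\to A\otimes_RR=A$. In particular $X$ is acyclic.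

**Part 2, first step: the terms are projective.** $A_{n-i}$ is a summand of a free $RH$-module, $Q_{R,i}$ is free over $R\Gamma$, and $RH\otimes_RR\Gamma=RG$. So $A_{n-i}\otimes_RQ_{R,i}$ is a summand of a free $RG$-module, and $X_n$ is projective.

**Part 2, second step: the complex $C$ is contractible.** We must show that $\mathrm{Hom}_{RG}(X,P)$ is acyclic for $P$ projective. Passing to summands, let $P$ be free, $P=R\Gamma\otimes_RRH\otimes_RV$ with $V$ a free $R$-module. Let $C^i=\mathrm{Hom}_{R\Gamma}(Q_{R,i},P)$, with $C^i=0$ for $i<0$ and $\delta:C^i\to C^{i+1}$, $\delta(f)=f\circ d$. The group $H$ acts through $P$. Since $Q_{R,i}$ is finitely generated free,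
$$C^i\cong(Q_{R,i})^*\otimes_R(RH\otimes_RV)=D_{-i}\otimes_R(RH\otimes_RV),$$
compatibly with $\delta$, and $H$ acts only on the factor $RH$. By Lemma 7(2), $D$ has an $R$-linear contraction. Tensoring it with $RH\otimes_RV$ gives $RH$-linear maps $h:C^{i+1}\to C^i$ with $\delta h+h\delta=1$.

**Part 2, third step: transfer the contraction to $\mathrm{Hom}_{RG}(X,P)$.** By adjunction,
$$\mathrm{Hom}_{RG}(X_n,P)\cong\prod_{i\ge0}\mathrm{Hom}_{RH}(A_{n-i},C^i),\qquad\varphi\mapsto(\varphi_i),\quad\varphi_i(a)(q)=\varphi(a\otimes q).$$
For $a\in A_{n+1-i}$ and $q\in Q_{R,i}$ we have $\varphi(d(a\otimes q))=\varphi(da\otimes q)+(-1)^{n+1-i}\varphi(a\otimes dq)$, so the differential $\partial\varphi=\varphi\circ d$ becomes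
$$(\partial\varphi)_i=\varphi_i\circ d+(-1)^{n+1-i}\,\delta\circ\varphi_{i-1}. \tag{5}$$
For $\varphi$ in position $n$ define $K\varphi$ in position $n-1$ by
$$(K\varphi)_i=(-1)^{n-1-i}\,h\circ\varphi_{i+1}\in\mathrm{Hom}_{RH}(A_{n-1-i},C^i).$$
Apply (5) with $n-1$ in place of $n$, and use $(K\varphi)_{i-1}=(-1)^{n-i}h\varphi_i$:
$$(\partial K\varphi)_i=(-1)^{n-1-i}h\varphi_{i+1}d+(-1)^{n-i}\delta(-1)^{n-i}h\varphi_i=(-1)^{n-1-i}h\varphi_{i+1}d+\delta h\varphi_i.$$
(For $i=0$ the last term is $0$, in agreement with $C^{-1}=0$.) Similarly, $\partial\varphi$ is in position $n+1$, so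
$$(K\partial\varphi)_i=(-1)^{n-i}h\bigl(\varphi_{i+1}d+(-1)^{n-i}\delta\varphi_i\bigr)=(-1)^{n-i}h\varphi_{i+1}d+h\delta\varphi_i.$$
Adding, the terms with $h\varphi_{i+1}d$ cancel and $(\partial K\varphi+K\partial\varphi)_i=(\delta h+h\delta)\varphi_i=\varphi_i$. So $\mathrm{Hom}_{RG}(X,P)$ is contractible, hence acyclic. $\square$

The third step uses nothing about $A$: the contraction comes entirely from $C$.

## 7. Proof of Theorem A

Let $R\neq0$, let $H=\Gamma\times1$, and apply Proposition 8 to the group $H\cong\Gamma$ with $A=D=D_R$, which is an acyclic complex of free $RH$-modules by Lemma 7(2). Then $X=D\otimes_RQ_R$ is a complete resolution over $RG$, $G=\Gamma\times\Gamma$, where the first factor acts on $D$ and the second on $Q_R$. So every $Z_n(X)$ is Gorenstein projective over $RG$.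

**Step 1: the Ext groups over $RH$.** By Proposition 8(1), $X\simeq D$ over $RH$, so $\mathrm{Hom}_{RH}(X,RH)\simeq\mathrm{Hom}_{RH}(D,RH)$, whose cohomology is $R$ in position $0$ and zero elsewhere, by Lemma 7(3). Lemma 2 gives, for $i\ge1$,
$$\mathrm{Ext}^i_{RH}(Z_n(X),RH)\cong\begin{cases}R,&n+1+i=0,\\0,&\text{otherwise.}\end{cases} \tag{6}$$
Put $M_m=Z_{-m-1}(X)$ for $m\ge1$. Then $M_m$ is Gorenstein projective over $RG$, and $\mathrm{Ext}^m_{RH}(M_m,RH)\cong R\ne0$. By Lemma 2, $M_m$ is not Gorenstein projective over $RH$. This already disproves the conjecture.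

**Step 2: the projective dimension.** We compare $Z_n(X)$ with $Z_n(D)$. Let $f:X\to D$ and $g:D\to X$ be $RH$-linear chain maps with $gf-1=ds+sd$. On $Z_n(X)$ this reads $gf-1=ds$, so the composite
$$Z_n(X)\xrightarrow{(f,s)}Z_n(D)\oplus X_{n+1}\xrightarrow{(g,-d)}Z_n(X)$$
sends $z$ to $gf(z)-ds(z)=z$. So $Z_n(X)$ is an $RH$-summand of $Z_n(D)\oplus X_{n+1}$, and $X_{n+1}$ is projective over $RH$, being projective over $RG$. As $D$ is acyclic and vanishes in positive degrees, the sequence
$$0\to D_0\to D_{-1}\to\cdots\to D_{-m}\to Z_{-m-1}(D)\to0$$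
is exact, so $\mathrm{pd}_{RH}Z_{-m-1}(D)\le m$ and therefore $\mathrm{pd}_{RH}M_m\le m$. Equality holds because $\mathrm{Ext}^m_{RH}(M_m,RH)\ne0$.

**Step 3: the Gorenstein projective dimension.** Suppose $0\to G_\ell\to\cdots\to G_0\to N\to0$ is exact with all $G_j$ Gorenstein projective over $RH$. By Lemma 2, $\mathrm{Ext}^i_{RH}(G_j,RH)=0$ for $i\ge1$, so dimension shifting gives
$$\mathrm{Ext}^i_{RH}(N,RH)\cong\mathrm{Ext}^{i-\ell}_{RH}(G_\ell,RH)=0\qquad(i>\ell). \tag{7}$$
So $M_m$ has Gorenstein projective dimension at least $m$. It is at most $\mathrm{pd}_{RH}M_m=m$, since projective modules are Gorenstein projective.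

**Step 4: the direct sum.** Let $N=\bigoplus_{m\ge1}M_m$. A direct sum of complete resolutions $F^{(m)}$ is a complete resolution, because $\mathrm{Hom}(\bigoplus_mF^{(m)},P)=\prod_m\mathrm{Hom}(F^{(m)},P)$ and products of acyclic complexes are acyclic. After shifting copies of $X$ so that all the $M_m$ are kernels in the same degree, we see that $N$ is Gorenstein projective over $RG$. But for every $i\ge1$, $\mathrm{Ext}^i_{RH}(N,RH)=\prod_m\mathrm{Ext}^i_{RH}(M_m,RH)\ne0$, because the factor $m=i$ is $R$. By (7), $N$ has infinite Gorenstein projective dimension over $RH$. $\square$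

## 8. Proof of Theorem B

**(a)⇒(b).** A complete resolution over $RG$ restricts to an acyclic complex of projective $RH$-modules, since $RG$ is free over $RH$. By (a) it is a complete resolution over $RH$, with the same kernels.

**(b)⇒(c).** This is the special case $G=H\times\Gamma$.

**(c)⇒(a).** Suppose (a) fails: $A$ is an acyclic complex of projective $RH$-modules with $H^k(\mathrm{Hom}_{RH}(A,P))\ne0$ for some $k$ and some projective $P$. Let $X=A\otimes_RQ_R$. By Proposition 8(2), $Z_{k-2}(X)$ is Gorenstein projective over $R[H\times\Gamma]$. By Lemma 2 with $n=k-2$, $i=1$, and by Proposition 8(1),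
$$\mathrm{Ext}^1_{RH}(Z_{k-2}(X),P)\cong H^k(\mathrm{Hom}_{RH}(X,P))\cong H^k(\mathrm{Hom}_{RH}(A,P))\ne0.$$
So $Z_{k-2}(X)$ is not Gorenstein projective over $RH$, and (c) fails.

For the properties of $\mathcal T_R$ we use condition (a).

**Subgroups.** Let $H'\le H\in\mathcal T_R$ and let $A$ be an acyclic complex of projective $RH'$-modules. As $RH$ is free as a right $RH'$-module, $RH\otimes_{RH'}A$ is an acyclic complex of projective $RH$-modules, hence a complete resolution. For $P'$ free over $RH'$, put $P=RH\otimes_{RH'}P'$, which is free over $RH$. Then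
$$\mathrm{Hom}_{RH'}(A,P)\cong\mathrm{Hom}_{RH}(RH\otimes_{RH'}A,P)$$
is acyclic. Since $RH=RH'\oplus R[H\setminus H']$ as $(RH',RH')$-bimodules, $P'$ is an $RH'$-summand of $P$, so $\mathrm{Hom}_{RH'}(A,P')$ is a summand of an acyclic complex and is acyclic. Passing to summands handles projective $P'$. So $H'\in\mathcal T_R$. This is the computation that defeated induction in Section 3, now used in the other direction.

**Overgroups of finite index.** Let $H'\le H$ have finite index, $H'\in\mathcal T_R$, and let $A$ be an acyclic complex of projective $RH$-modules. A free $RH$-module has the form $RH\otimes_{RH'}P'$ with $P'$ free over $RH'$, and by finite index it is isomorphic to $\mathrm{Coind}_{H'}^HP'$ (Section 1). By (1),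
$$\mathrm{Hom}_{RH}(A,RH\otimes_{RH'}P')\cong\mathrm{Hom}_{RH'}(A,P').$$
The right side is acyclic, because $A$ restricts to an acyclic complex of projective $RH'$-modules and $H'\in\mathcal T_R$. Passing to summands, $\mathrm{Hom}_{RH}(A,P)$ is acyclic for every projective $P$, so $H\in\mathcal T_R$.

**Finite injective dimension.** If all projective $RH$-modules have finite injective dimension, then (a) holds by Lemma 3.

**Groups containing $\Gamma$.** Let $R\ne0$. By Lemma 7(2) and (3), $D_R$ is an acyclic complex of free $R\Gamma$-modules and $\mathrm{Hom}_{R\Gamma}(D_R,R\Gamma)$ is not acyclic. So $\Gamma\notin\mathcal T_R$. Since $\mathcal T_R$ is closed under subgroups, it contains no group having a subgroup isomorphic to $\Gamma$. $\square$
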